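\title{Griesmer codes and sums of hyperplanes: a proof of Hamada's conjecture}

\begin{abstract}
Let $g_q(k,d)$ be the Griesmer lower bound for the length of a $k$-dimensional linear code over $\mathbb{F}_q$ with minimum distance $d$. We prove Hamada's conjecture: for $q\ge k\ge 3$ the bound is not attained for $d=(k-2)q^{k-1}-(k-1)q^{k-2}$. Since the bound is known to be attained for all larger $d$, this value is the largest exception. More generally, for $1\le u\le\min(k,q)-1$ and $d=sq^{k-1}-uq^{k-2}\ge1$, the bound is attained if and only if $s\ge u$. The complement of such a code in $s$ copies of the projective space is a nonnegative rational combination of hyperplanes with total weight $u$, and restricting it to a suitable line shows that these hyperplanes have rank at most $u$. We also determine the case of equality in this rank bound, where $(q,u)=(4,3)$ is an exception, and deduce a uniqueness result for the codes with $d=(k-1)q^{k-1}-kq^{k-2}$.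
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $q$ be a prime power and $\mathbb{F}_q$ the field with $q$ elements. The \emph{weight} of a vector is the number of its nonzero coordinates. An $[n,k,d]_q$ \emph{code} is a $k$-dimensional subspace of $\mathbb{F}_q^n$ with minimum Hamming distance $d$, that is, one in which $d$ is the smallest weight of a nonzero vector. Let $n_q(k,d)$ be the smallest $n$ for which an $[n,k,d]_q$ code exists. The Griesmer bound states that for $k,d\ge 1$
\[
n_q(k,d)\ \ge\ g_q(k,d):=\sum_{i=0}^{k-1}\left\lceil \frac{d}{q^{i}}\right\rceil .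
\]
A $[g_q(k,d),k,d]_q$ code is called a \emph{Griesmer code}. For given $k$ and $q$, let $c(k,q)$ be the integer such that
\begin{itemize}
\item[(a)] $n_q(k,d)\ge g_q(k,d)+1$ for $d=c(k,q)$, and
\item[(b)] $n_q(k,d)=g_q(k,d)$ for every integer $d\ge c(k,q)+1$.
\end{itemize}
Thus $c(k,q)$ is the largest minimum distance for which the Griesmer bound is not attained; beyond it the function $n_q(k,\cdot)$ is given by an explicit formula. Two facts are known.
\begin{itemize}
\item[(A)] If $q\ge k\ge 3$, then $n_q(k,d)=g_q(k,d)$ for every $d\ge (k-2)q^{k-1}-(k-1)q^{k-2}+1$.
\item[(B)] (Dodunekov; Maruta) For $d=(k-2)q^{k-1}-(k-1)q^{k-2}$ one has $n_q(k,d)\ge g_q(k,d)+1$ if $k\in\{3,4,5\}$ and $q\ge k$, and if $k\ge6$ and $q\ge 2k-3$.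
\end{itemize}
Hamada's conjecture, the problem posed in \cite{improvement}, is that the conclusion of (B) holds in the whole range $q\ge k\ge 3$ of (A), so that (A) cannot be improved. We prove it.

\begin{theorem}\label{thm:hamada}
For all integers $k\ge3$ and prime powers $q\ge k$ there is no $[g_q(k,d),k,d]_q$ code with $d=(k-2)q^{k-1}-(k-1)q^{k-2}$. Consequently
\[
c(k,q)=(k-2)q^{k-1}-(k-1)q^{k-2}.
\]
\end{theorem}

The proof does not use (B), and (A) is used only for condition (b). The nonexistence statement is the case $s=k-2$, $u=k-1$ of the following theorem, in which no relation between $k$ and $q$ is assumed.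

\begin{theorem}\label{thm:su}
Let $k\ge2$, $1\le u\le\min(k,q)-1$, $s\ge1$, and $d=sq^{k-1}-uq^{k-2}\ge1$. Then a $[g_q(k,d),k,d]_q$ code exists if and only if $s\ge u$.
\end{theorem}

One construction explains both statements. Take as columns of a generator matrix all points of the projective space $\mathrm{PG}(k-1,q)$, each of them $s$ times; for $s=1$ this is the simplex code. Then delete the points of $u$ hyperplanes, a point being deleted once for each of the hyperplanes on which it lies. For $u\le q-1$ the result is a Griesmer code with $d=sq^{k-1}-uq^{k-2}$, as we verify in Section~\ref{sec:dictionary}. The deletion is possible exactly when no point lies on more than $s$ of the hyperplanes. Any $k-1$ hyperplanes have a common point, so for $u\le k-1$ the construction needs $s\ge u$. One is led to guess that no code exists when the construction breaks down, and Theorem~\ref{thm:su} confirms this. For $q\ge k\ge3$ the pairs with $s<u\le k-1$ have $s\le k-2$; the value $s=k-2$ forces $u=k-1$, and smaller $s$ give $d<(k-3)q^{k-1}<(k-2)q^{k-1}-(k-1)q^{k-2}$. So the distance in Hamada's conjecture is the largest one excluded by Theorem~\ref{thm:su}.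

The difficulty is that a Griesmer code with these parameters need not come from deleting hyperplanes. What is true is weaker: the deleted part is a combination of hyperplanes with nonnegative \emph{rational} coefficients of sum $u$, and many more than $u$ hyperplanes may occur. The heart of the proof is Theorem~\ref{thm:rank}: however many hyperplanes occur, their linear forms span a space of dimension at most $u$. For $u\le k-1$ they therefore still have a common point, and this is all that the argument above needs.

Section~\ref{sec:dictionary} translates codes into functions on the projective space, Section~\ref{sec:plane} carries out the whole argument by hand for $k=3$, and Sections~\ref{sec:rank} and~\ref{sec:proofs} contain the general proof. Section~\ref{sec:equality} treats equality in the rank bound and the uniqueness of the Griesmer codes with $s=k-1$, $u=k$.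

\section{Codes as functions on projective space}\label{sec:dictionary}

Let $k\ge2$. The \emph{points}, \emph{lines} and \emph{hyperplanes} of $\mathrm{PG}(k-1,q)$ are the subspaces of $\mathbb{F}_q^k$ of dimension $1$, $2$ and $k-1$. For $j\ge0$ put
\[
v_j=\frac{q^j-1}{q-1}=q^{j-1}+\dots+q+1,
\]
the number of points in a $j$-dimensional subspace; $v_0=0$. For $j\ge1$,
\begin{equation}\label{eq:v}
v_j=qv_{j-1}+1=q^{j-1}+v_{j-1},\qquad v_j^2-v_{j+1}v_{j-1}=q^{j-1},
\end{equation}
the last identity because $(q^j-1)^2-(q^{j+1}-1)(q^{j-1}-1)=q^{j-1}(q-1)^2$. There are $v_k$ points and $v_k$ hyperplanes. A hyperplane has $v_{k-1}$ points and two distinct hyperplanes share $v_{k-2}$ points; dually, a point lies on $v_{k-1}$ hyperplanes and two distinct points lie on $v_{k-2}$ common hyperplanes. A line has $q+1$ points, and it either lies in a given hyperplane or meets it in exactly one point. For a function $F$ on points and a subspace $S$, we write $F(S)$ for the sum of $F$ over the points of $S$, and $|F|$ for the sum over all points. The indicator function of a set $S$ of points is $\chi_S$.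

Let $G$ be a $k\times n$ matrix with nonzero columns $g_1,\dots,g_n\in\mathbb{F}_q^k$, and let $K(P)$ be the number of columns that span the point $P$; we call $K$ the \emph{multiplicity function} of $G$. The row space of $G$ consists of the words $(\ell(g_1),\dots,\ell(g_n))$, where $\ell$ runs over the linear forms on $\mathbb{F}_q^k$. If $\ell\ne0$ has kernel $H$, this word has weight $n-K(H)$. A good code is thus a multiset of points with few points on each hyperplane. Its complement $F=s-K$ in $s$ copies of the space has many points on each hyperplane, and the following definition records the numbers that arise.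

\begin{definition}\label{def:adm}
Let $u\ge1$ be an integer. A function $F$ from the points of $\mathrm{PG}(k-1,q)$ to the nonnegative integers is \emph{admissible of degree $u$} if
\[
|F|=uv_{k-1}\qquad\text{and}\qquad F(H)\ge uv_{k-2}\ \text{ for every hyperplane } H .
\]
The \emph{excess} of a hyperplane $H$ is the rational number
\[
w(H)=\frac{F(H)-uv_{k-2}}{q^{k-2}}\ \ge 0 ,
\]
and $H$ is \emph{heavy} if $w(H)>0$.
\end{definition}

\begin{example}\label{ex:sums}
Let $H_1,\dots,H_u$ be hyperplanes, not necessarily distinct, and $F=\chi_{H_1}+\dots+\chi_{H_u}$. Then $|F|=uv_{k-1}$. A hyperplane $H$ shares $v_{k-2}$ points with $H_i$ if $H\ne H_i$ and $v_{k-1}=v_{k-2}+q^{k-2}$ points if $H=H_i$. So $F$ is admissible of degree $u$, and $w(H)$ is the number of $i$ with $H_i=H$. The excess recovers the list of hyperplanes from $F$, which explains the normalization by $q^{k-2}$.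
\end{example}

\begin{lemma}\label{lem:dictionary}
Let $k\ge2$, $1\le u\le q-1$, $s\ge1$, $d=sq^{k-1}-uq^{k-2}\ge1$, and $n=sv_k-uv_{k-1}$.
\begin{itemize}
\item[(a)] $g_q(k,d)=n$ and $g_q(k-1,d)=n-s$.
\item[(b)] A generator matrix of an $[n,k,d]_q$ code has no zero column, and if $K$ is its multiplicity function, then $F=s-K$ is admissible of degree $u$ and $0\le F\le s$.
\item[(c)] Conversely, if $F$ is admissible of degree $u$ and $F\le s$, then a matrix with multiplicity function $K=s-F$ generates an $[n,k,d]_q$ code.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $0\le i\le k-2$ the number $d/q^i=sq^{k-1-i}-uq^{k-2-i}$ is an integer, and these numbers add up to $g_q(k-1,d)=s(v_k-1)-uv_{k-1}=n-s$. The last term of $g_q(k,d)$ is $\lceil s-u/q\rceil$, which equals $s$ because $0<u<q$.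

For (b) and (c), note first that $n-d=sv_{k-1}-uv_{k-2}$ by \eqref{eq:v}. Hence, whenever $|K|=n$ and $F=s-K$, the word with kernel $H$ has weight
\begin{equation}\label{eq:weight}
n-K(H)=n-sv_{k-1}+F(H)=d+\bigl(F(H)-uv_{k-2}\bigr).
\end{equation}

(b) Deleting a zero column would give an $[n-1,k,d]_q$ code, contrary to the Griesmer bound. Next we show $K\le s$. Let $K(P)=m\ge1$. The forms $\ell$ vanishing on $P$ give a $(k-1)$-dimensional subcode whose words are zero in the $m$ coordinates belonging to $P$. Deleting these coordinates leaves an $[n-m,k-1,d']_q$ code with $d'\ge d$. Since $g_q(k-1,\cdot)$ is nondecreasing, $n-m\ge g_q(k-1,d')\ge g_q(k-1,d)=n-s$, so $m\le s$. Therefore $0\le F\le s$ and $|F|=sv_k-n=uv_{k-1}$. All nonzero words have weight at least $d$, so \eqref{eq:weight} gives $F(H)\ge uv_{k-2}$.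

(c) Here $K\ge0$ and $|K|=n$. By \eqref{eq:weight}, every nonzero form gives a word of weight at least $d\ge1$. So the row space has dimension $k$ and minimum distance $d'\ge d$. The Griesmer bound gives $g_q(k,d')\le n=g_q(k,d)$, and $g_q(k,\cdot)$ is strictly increasing because of the term $i=0$; hence $d'=d$.
\end{proof}

By \eqref{eq:weight}, the word with kernel $H$ has weight $d+q^{k-2}w(H)$: the heavy hyperplanes correspond to the words whose weight exceeds the minimum. Example~\ref{ex:sums} and part (c) justify the construction described in Section~\ref{sec:intro}. The existence question has now become: \emph{how small can the largest value of an admissible function of degree $u$ be?}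

\section{The plane}\label{sec:plane}

Let $k=3$ and $q\ge3$, so that Theorem~\ref{thm:hamada} concerns $s=1$, $u=2$, $d=q^2-2q$. By Lemma~\ref{lem:dictionary}(b), a Griesmer code would give an admissible function with values in $\{0,1\}$, that is, a set $B$ of $2q+2$ points of the plane $\mathrm{PG}(2,q)$ with at least two points on every line. Two lines have $2q+2$ points only if their common point is counted twice. We show that $B$ does not exist.

Put $e(L)=|B\cap L|-2\ge0$; this is $q\,w(L)$. The $q+1$ lines through a point $P$ cover $P$ exactly $q+1$ times and every other point once, and each point lies on $q+1$ of the $q^2+q+1$ lines. Hence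
\[
\sum_{L\ni P}e(L)=|B|+q\chi_B(P)-2(q+1)=q\chi_B(P),\qquad
\sum_{L}e(L)=(q+1)|B|-2(q^2+q+1)=2q .
\]
Three consequences follow. First, every point of a heavy line lies in $B$. Second, the heavy lines have no common point, because the total excess $2q$ is larger than the excess $q\chi_B(P)$ through any point $P$; so there are three heavy lines $L_1,L_2,L_3$ forming a triangle. Third, if $z\notin B$, then no line through $z$ is heavy, so each line through $z$ contains exactly two points of $B$. Such a point $z$ exists since $2q+2<q^2+q+1$, and it lies on none of the $L_i$. At most three of the $q+1\ge4$ lines through $z$ contain a vertex of the triangle. Any other line through $z$ meets $L_1,L_2,L_3$ in three distinct points, all in $B$. This contradicts the third consequence.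

For $q=2$ the three lines through $z$ can all pass through vertices, and the set $B$ exists: the six points of $\mathrm{PG}(2,2)$ other than $z$ have at least two points on every line.

In the plane one could also finish by counting, since the triangle has $3q>2q+2$ points. This count does not survive in higher dimension: for $k=q=4$ and $u=3$, the union of the four coordinate hyperplanes has $v_4-3^3=58$ points, while $|F|=3v_3=63$. The line through $z$ does survive.

\section{The rank bound}\label{sec:rank}

The two identities of Section~\ref{sec:plane} generalize to parts (1) and (2) of the next lemma. Together they say that $F=\sum_H w(H)\chi_H$ is a nonnegative combination of hyperplanes with total weight $u$.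

\begin{lemma}\label{lem:key}
Let $k\ge2$, $u\ge 1$, and let $F$ be admissible of degree $u$. Then:
\begin{itemize}
\item[(1)] $F(P)=\sum_{H\ni P}w(H)$ for every point $P$;
\item[(2)] $\sum_H w(H)=u$;
\item[(3)] if $F(z)=0$, then no heavy hyperplane contains $z$, and $F(L)=u$ for every line $L$ through $z$;
\item[(4)] if $u\le q-1$, there is a point $z$ with $F(z)=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) In $\sum_{H\ni P}F(H)$ the point $P$ is counted $v_{k-1}$ times and every other point $v_{k-2}$ times. Hence
\[
\sum_{H\ni P}F(H)=v_{k-1}F(P)+v_{k-2}\bigl(|F|-F(P)\bigr)=q^{k-2}F(P)+uv_{k-2}v_{k-1}.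
\]
Subtract $uv_{k-2}$ for each of the $v_{k-1}$ hyperplanes through $P$ and divide by $q^{k-2}$.

(2) We have $\sum_HF(H)=v_{k-1}|F|=uv_{k-1}^2$, so $\sum_Hw(H)=u\,(v_{k-1}^2-v_kv_{k-2})/q^{k-2}=u$ by \eqref{eq:v} with $j=k-1$.

(3) The excesses are nonnegative, so (1) gives $w(H)=0$ for all $H\ni z$. A heavy hyperplane therefore does not contain $L$ and meets it in exactly one point. Summing (1) over the points of $L$ gives $F(L)=\sum_Hw(H)=u$.

(4) If $F$ had no zero, then $|F|\ge v_k$, because $F$ takes integer values. But $|F|\le(q-1)v_{k-1}=q^{k-1}-1<v_k$.
\end{proof}

The coefficients $w(H)$ may be small fractions, so (2) does not bound the number of heavy hyperplanes. Integrality of $F$ repairs this: on a heavy hyperplane $F$ is positive by (1), hence at least $1$, however small the excess. A line through a zero of $F$ carries total value $u$, so it has at most $u$ points that lie on heavy hyperplanes. It remains to find a line through the zero that meets many heavy hyperplanes in distinct points, and for independent hyperplanes the points of intersection can be prescribed.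

The \emph{rank} $r$ of an admissible function $F$ is the dimension of the span of the linear forms that define its heavy hyperplanes. The intersection of the heavy hyperplanes is a subspace of codimension $r$ in $\mathbb{F}_q^k$; it contains a point if and only if $r<k$.

\begin{theorem}\label{thm:rank}
Let $F$ be admissible of degree $u$ and rank $r$. Then $F(P)=u$ for every point $P$ that lies on all heavy hyperplanes. If $u\le q-1$, then $r\le u$.
\end{theorem}

\begin{proof}
The first statement follows from Lemma~\ref{lem:key}(1) and (2). Let $u\le q-1$. If $r\le1$ there is nothing to prove, so let $r\ge2$. Choose heavy hyperplanes $H_1,\dots,H_r$ with independent forms $\ell_1,\dots,\ell_r$, and a nonzero vector $z$ with $F(\langle z\rangle)=0$, which exists by Lemma~\ref{lem:key}(4). By Lemma~\ref{lem:key}(3), $\ell_i(z)\neq0$, and we scale the forms so that $\ell_i(z)=1$ for all $i$.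

A line through $\langle z\rangle$ has the form $L=\langle y,z\rangle$, and its points other than $\langle z\rangle$ are the $q$ distinct points $\langle y-az\rangle$, $a\in\mathbb{F}_q$. Since $\ell_i(y-az)=\ell_i(y)-a$, the line meets $H_i$ in the point with parameter $a=\ell_i(y)$. Choose $a_1,\dots,a_r\in\mathbb{F}_q$ taking $\min(r,q)\ge2$ distinct values. As the forms are independent, there is a vector $y$ with $\ell_i(y)=a_i$ for all $i$. The $a_i$ are not all equal, so $y\notin\langle z\rangle$ and $L=\langle y,z\rangle$ is a line. For each $i$ we have $F(\langle y-a_iz\rangle)\ge w(H_i)>0$, so this integer is at least $1$. There are $\min(r,q)$ distinct such points, and Lemma~\ref{lem:key}(3) gives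
\[
u=F(L)\ge\min(r,q).
\]
Since $u\le q-1$, the minimum is $r$, and $r\le u$.
\end{proof}

\begin{proposition}\label{prop:ranksharp}
The bound $r\le u$ is best possible whenever $u\le k$, and it fails for $u=q<k$.
\end{proposition}

\begin{proof}
For $u\le k$, a sum of $u$ independent hyperplanes has rank $u$ by Example~\ref{ex:sums}. For $u=q$, fix a point $z$ and let $F$ be $0$ at $z$ and $1$ elsewhere; this generalizes the six points in $\mathrm{PG}(2,2)$. By \eqref{eq:v}, $|F|=v_k-1=qv_{k-1}$ and $F(H)\ge v_{k-1}-1=qv_{k-2}$, so $F$ is admissible of degree $q$. Since $F\le1<q$, the first statement of Theorem~\ref{thm:rank} shows that the heavy hyperplanes have no common point. So $r=k$, which exceeds $u=q$ when $k>q$.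
\end{proof}

\begin{remark}
The hypothesis $u\le q-1$ is used twice in Theorem~\ref{thm:rank}: to find a zero of $F$, and to exclude $\min(r,q)=q$. The function in the proof of Proposition~\ref{prop:ranksharp} has a zero, and it is the second use that fails: a line through $z$ has only $q$ further points. Integrality cannot be dropped either. The constant function $uv_{k-1}/v_k$ has the right total, and every hyperplane has positive excess because $v_{k-1}^2>v_kv_{k-2}$; so its rank is $k$, whatever $u$ is.
\end{remark}

\section{Existence of Griesmer codes with $d=sq^{k-1}-uq^{k-2}$}\label{sec:proofs}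

\begin{proof}[Proof of Theorem~\ref{thm:su}]
Since $u\le q-1$, Lemma~\ref{lem:dictionary} applies: a code exists if and only if there is an admissible function $F$ of degree $u$ with $F\le s$. If $s\ge u$, take $F=u\chi_H$ for a hyperplane $H$, which is admissible by Example~\ref{ex:sums}. Conversely, let $F$ be admissible of degree $u$ with $F\le s$. By Theorem~\ref{thm:rank} its rank satisfies $r\le u\le k-1$, so some point $P$ lies on all heavy hyperplanes, and $u=F(P)\le s$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hamada}]
Put $s=k-2\ge1$ and $u=k-1$. Since $q\ge k$, we have $u=\min(k,q)-1$, and $d=q^{k-2}\bigl((k-2)(q-1)-1\bigr)\ge1$ because $k-2\ge1$ and $q-1\ge2$. As $s<u$, Theorem~\ref{thm:su} shows that no $[g_q(k,d),k,d]_q$ code exists. With the Griesmer bound this gives $n_q(k,d)\ge g_q(k,d)+1$, which is condition (a) in the definition of $c(k,q)$. Condition (b) is fact (A).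
\end{proof}

Both upper limits on $u$ in Theorem~\ref{thm:su} are sharp.

\begin{proposition}\label{prop:limits}
Let $k\ge2$ and $d=sq^{k-1}-uq^{k-2}$. A $[g_q(k,d),k,d]_q$ code exists, although $s<u$, in each of the following cases:
\begin{itemize}
\item[(a)] $u=k\le q-1$ and $s=k-1$;
\item[(b)] $u=q\ge3$ and $s=2$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Here $d=q^{k-2}\bigl((k-1)q-k\bigr)\ge1$, since $(k-1)(k+1)-k\ge1$ for $k\ge2$. Let $F$ be the sum of $k$ independent hyperplanes. No point lies on all of them, so $F\le k-1$, and Lemma~\ref{lem:dictionary}(c) gives the code.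

(b) Here $d=q^{k-1}$ and $g_q(k,d)=q^{k-1}+\dots+q+1=v_k$. The simplex code, with $K=1$, has length $v_k$, and every nonzero form gives a word of weight $v_k-v_{k-1}=q^{k-1}$.
\end{proof}

\section{Equality in the rank bound}\label{sec:equality}

Sums of $u$ independent hyperplanes have rank $u$. Apart from one pair $(q,u)$, they are the only admissible functions with $r=u\le q-1$.

\begin{theorem}\label{thm:equality}
Let $F$ be admissible of degree $u$ and rank $r$, with $1\le u\le q-1$. If $r=u$ and $(q,u)\ne(4,3)$, then $F=\chi_{H_1}+\dots+\chi_{H_u}$ with $u$ independent hyperplanes $H_1,\dots,H_u$. For $(q,u)=(4,3)$ this conclusion is false.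
\end{theorem}

When $r=u$, the inequality $F(L)\ge r$ in the proof of Theorem~\ref{thm:rank} is an equality, so $F$ vanishes at all other points of $L$. One zero of $F$ thus produces new zeros, and these produce further ones. A heavy hyperplane contains no zero, so a large enough set of zeros excludes all heavy hyperplanes except the $r$ chosen ones. In coordinates, the passage from one zero to the next is multiplication by a vector with distinct entries, and we first determine the group that such vectors generate.

Let $2\le r\le q-1$. Let $T=(\mathbb{F}_q^*)^r$ be the group of vectors with nonzero entries under componentwise multiplication, let $D\subseteq T$ be the nonempty set of vectors with pairwise distinct entries, and let $\Gamma$ be the subgroup generated by $D$. Write $\pi(x)=x_1\cdots x_r$.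

\begin{lemma}\label{lem:group}
If $r\le q-2$, then $\Gamma=T$. If $r=q-1$, then $\Gamma=\{x\in T:\pi(x)=\pm1\}$.
\end{lemma}

\begin{proof}
Let $r\le q-2$. Fix a position $i$ and $c\in\mathbb{F}_q^*\setminus\{1\}$. The set $\mathbb{F}_q^*\setminus\{1,c\}$ has $q-3\ge r-1$ elements; place $r-1$ distinct ones in the positions other than $i$. Putting $c$ or $1$ in position $i$ gives two members of $D$, whose quotient has $c$ in position $i$ and $1$ elsewhere. These vectors generate $T$.

Let $r=q-1$. The members of $D$ are the orderings of $\mathbb{F}_q^*$. The product of all elements of $\mathbb{F}_q^*$ is $-1$, since every element other than $\pm1$ cancels against its inverse. So $\pi=-1$ on $D$ and $\pi=\pm1$ on $\Gamma$. For $i<r$ and $c\neq1$, take an ordering with $c$ in position $i$ and $1$ in position $r$, and divide it by the ordering in which these two entries are exchanged. The quotient $t_i(c)$ has $c$ in position $i$, $c^{-1}$ in position $r$, and $1$ elsewhere; let $t_i(1)$ be the identity. If $\pi(x)=1$, then $x=t_1(x_1)\cdots t_{r-1}(x_{r-1})\in\Gamma$. So $\Gamma$ contains the kernel of $\pi$ and an element with $\pi=-1$, which proves the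 claim.
\end{proof}

\begin{lemma}\label{lem:meet}
Let $(q,r)\ne(4,3)$, and let $b\in\mathbb{F}_q^r$ have at least two nonzero entries. Then there is $x\in\Gamma$ with $b_1x_1+\dots+b_rx_r=0$.
\end{lemma}

\begin{proof}
Let $m\ge2$ be the number of nonzero $b_i$. Since $q\ge3$, there are $m$ nonzero elements $y_i$ with sum $0$: use pairs $(1,-1)$ and, if $m$ is odd, one triple, namely $(1,1,-2)$ for odd $q$ and $(1,a,1+a)$ with $a\ne0,1$ for even $q\ge4$. Putting $x_i=y_i/b_i$ where $b_i\ne0$ and $x_i=1$ elsewhere gives a solution $x\in T$. This suffices if $\Gamma=T$, which by Lemma~\ref{lem:group} holds for $r\le q-2$ and also for $(q,r)=(3,2)$, where $\mathbb{F}_3^*=\{\pm1\}$.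

There remains $r=q-1$ with $q\ge5$, where we need a solution with $\pi(x)=\pm1$. If some $b_l=0$, the entry $x_l$ is free and we choose it so that $\pi(x)=1$. Now let all $b_i$ be nonzero and $\beta=\pi(b)$. With $y_i=b_ix_i$ the task is to find $y\in(\mathbb{F}_q^*)^{q-1}$ with
\[
y_1+\dots+y_{q-1}=0,\qquad \pi(y)=\pm\beta .
\]
We build $y$ from blocks of sum zero. Recall that squaring is a bijection of $\mathbb{F}_q^*$ for even $q$; for odd $q$ the squares form a subgroup of index $2$, which contains $-1$ if and only if $q\equiv1\pmod4$.

\emph{$q$ even.} Then $q\ge8$, and $q-1\ge7$ is odd. Take a triple $(1,a,1+a)$ with $a\neq 0,1$, one pair $(t,t)$, and $(q-6)/2$ pairs $(1,1)$. The product is $a(1+a)t^2$, and $t$ can be chosen to make it $\beta$.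

\emph{$q$ odd, and $\beta$ or $-\beta$ a square.} Choose $t$ with $t^2=\pm\beta$, and take one pair $(t,-t)$ and $(q-3)/2$ pairs $(1,-1)$. The product is $\pm t^2=\pm\beta$. For $q\equiv3\pmod4$ this case always applies, since $-1$ is a nonsquare.

\emph{$q\equiv1\pmod4$ and $\beta$ a nonsquare.} If $q=5$, then $\beta=\pm2$, and $y=(1,1,1,2)$ has sum $0$ and product $2$. If $q\ge9$, take the blocks $(1,1,-2)$ and $(\beta,\beta,-2\beta)$, whose six entries have product $4\beta^3$, one pair $(t,-t)$ with $t=(2\beta)^{-1}$, and $(q-9)/2$ pairs $(1,-1)$. This uses $6+2+(q-9)=q-1$ entries, and the product is $\pm4\beta^3t^2=\pm\beta$.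
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality} for $(q,u)\ne(4,3)$]
If $r=u=1$, there is a single heavy hyperplane $H_1$, and $w(H_1)=1$ and $F=\chi_{H_1}$ by Lemma~\ref{lem:key}(2) and (1). Let $r=u\ge2$. As in the proof of Theorem~\ref{thm:rank}, choose heavy hyperplanes $H_1,\dots,H_r$ with independent forms and a vector $z\neq 0$ with $F(\langle z\rangle)=0$, and scale the forms to take the value $1$ at $z$. Choose coordinates $x_1,\dots,x_k$ whose first $r$ members are these forms.

Since the rank is $r$, every heavy hyperplane has an equation $b_1x_1+\dots+b_rx_r=0$. So whether a vector lies on a given heavy hyperplane depends only on its first $r$ coordinates, and by Lemma~\ref{lem:key}(1) the same holds for the value of $F$ at the point it spans. For $x\in\mathbb{F}_q^r\setminus\{0\}$ put $\hat x=(x,0,\dots,0)\in\mathbb{F}_q^k$ and $f(x)=F(\langle\hat x\rangle)$, and let $N=\{x\in T: f(x)=0\}$. The first $r$ coordinates of $z$ equal $1$, so $(1,\dots,1)\in N$.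

\emph{Step 1: if $a\in N$ and $c\in D$, then $ac\in N$.} Put $y=ac$. The entries of $c$ are not all equal, so $\hat y$ and $\hat a$ span a line $L$, and $F(L)=u$ by Lemma~\ref{lem:key}(3). The $i$-th coordinate of $\hat y-c_i\hat a$ is $a_ic_i-c_ia_i=0$, so the point $\langle\hat y-c_i\hat a\rangle$ lies on $H_i$ and $F$ is at least $1$ there. These $r=u$ points are distinct, so $F$ vanishes at all other points of $L$. The point $\langle\hat y\rangle=\langle\hat y-0\cdot\hat a\rangle$ is one of the others because no $c_i$ is $0$. Hence $f(y)=0$.

\emph{Step 2: $\Gamma\subseteq N$.} In the finite group $T$ the inverse of an element is a positive power of it, so every element of $\Gamma$ is a product of elements of $D$. Apply Step 1 repeatedly, starting from $(1,\dots,1)$.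

\emph{Step 3: the only heavy hyperplanes are $H_1,\dots,H_r$.} If a heavy hyperplane had at least two nonzero coefficients $b_i$, then by Lemma~\ref{lem:meet} it would contain $\hat x$ for some $x\in\Gamma\subseteq N$, contrary to Lemma~\ref{lem:key}(3).

\emph{Step 4: $w(H_i)=1$.} Let $x\in\mathbb{F}_q^r$ have $x_i=0$ and all other entries $1$; it is nonzero as $r\ge2$. The only heavy hyperplane containing $\hat x$ is $H_i$, so $w(H_i)=f(x)$ is a positive integer. These $r$ positive integers have sum $u=r$, so each equals $1$, and Lemma~\ref{lem:key}(1) gives $F=\chi_{H_1}+\dots+\chi_{H_u}$.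
\end{proof}

For $(q,r)=(4,3)$ the triple $(1,a,1+a)$ fills all three positions, and no pair is left to adjust the product. The counterexample that completes the proof of Theorem~\ref{thm:equality} lives exactly in this gap: it is the complement of a hyperoval, a set of six points of $\mathrm{PG}(2,4)$ with no three on a line, written as a union of two cosets of $\Gamma$.

\begin{example}\label{ex:hyperoval}
Let $\mathbb{F}_4=\{0,1,\omega,\omega^2\}$ and $k=3$. Since $\lambda^3=1$ for $\lambda\in\mathbb{F}_4^*$, the product $\pi(x)=x_1x_2x_3$ is a function on the points of $\mathrm{PG}(2,4)$. Each nonzero value is taken at nine vectors, that is, at three points. Let $O$ be the set of six points with $\pi\in\{1,\omega\}$. Consider a line $b_1x_1+b_2x_2+b_3x_3=0$.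
\begin{itemize}
\item If only one $b_i$ is nonzero, then $\pi=0$ on the line, and the line misses $O$.
\item If exactly two are nonzero, say $b_3=0$, the points of the line with $\pi\ne0$ are $\langle(1,b_1/b_2,x_3)\rangle$ with $x_3\in\mathbb{F}_4^*$. On them $\pi$ takes each nonzero value once, so two of them lie in $O$.
\item If all three are nonzero, let $x$ be a vector of the line with $\pi(x)\neq0$, and put $y_i=b_ix_i$. Two equal entries of $y$ would force the third to be $0$, so $y$ is one of the six orderings of $1,\omega,\omega^2$, each of which has sum $0$ and product $1$. The line therefore has two points with $\pi\ne0$, both with $\pi=1/(b_1b_2b_3)$, and it meets $O$ in $0$ or $2$ points. In particular it misses $\Gamma=\{\pi=1\}$ if $b_1b_2b_3\ne1$, so Lemma~\ref{lem:meet} fails.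
\end{itemize}
Let $F=1-\chi_O$. Then $|F|=21-6=15=3v_2$ and $F(L)\in\{3,5\}$ for every line $L$, while $3v_1=3$. So $F$ is admissible of degree $3$. The three coordinate lines are heavy, with excess $(5-3)/4=1/2$, so $r=3=u$. But $F\le1$, whereas a sum of three lines is at least $2$ at a common point of two of them.
\end{example}

Two codes of the same length are \emph{equivalent} if one is obtained from the other by permuting the coordinates and multiplying them by nonzero scalars. Suppose that generator matrices $G$ and $G'$ have multiplicity functions $K$ and $K'$ with $K'(AP)=K(P)$ for all points $P$ and some invertible $k\times k$ matrix $A$. Then $AG$ generates the same code as $G$, and its columns agree with those of $G'$ up to order and scalars, so the two codes are equivalent.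

\begin{corollary}\label{cor:unique}
For $3\le k\le q-1$ and $(q,k)\ne(4,3)$, the $[g_q(k,d),k,d]_q$ code with $d=(k-1)q^{k-1}-kq^{k-2}$ exists and is unique up to equivalence.
\end{corollary}

\begin{proof}
Existence is Proposition~\ref{prop:limits}(a). Given such a code, Lemma~\ref{lem:dictionary}(b) with $s=k-1$ and $u=k\le q-1$ yields an admissible function $F=s-K$ of degree $k$ with $F\le k-1$. By Theorem~\ref{thm:rank}, a point on all heavy hyperplanes would have $F=k$; so there is no such point, and $r=k=u$. By Theorem~\ref{thm:equality}, $F$ is the sum of $k$ independent hyperplanes. An invertible linear map takes any $k$ independent hyperplanes to the coordinate hyperplanes, so $K=s-F$ is unique up to such a map, and the code is unique up to equivalence.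
\end{proof}

\begin{remark}
For $(q,k)=(4,3)$ we have $d=2\cdot16-3\cdot4=20$ and $g_4(3,20)=2\cdot21-3\cdot5=27$, and uniqueness fails. By Lemma~\ref{lem:dictionary}(c), both $K=2-(1-\chi_O)=1+\chi_O$ and $K=2-\chi_{H_1}-\chi_{H_2}-\chi_{H_3}$, with $H_1,H_2,H_3$ the sides of a triangle, give $[27,3,20]_4$ codes. The first uses all $21$ points, and the second omits the three vertices and uses $18$. The number of points used is the number of classes of proportional coordinates of the code, which equivalence preserves.
\end{remark}

\begin{thebibliography}{9}

\bibitem{improvement}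
\emph{An Improvement To The Achievement Of The Griesmer Bound},
\texttt{https://serdica-comp.math.bas.bg/\allowbreak index.php/\allowbreak serdicajcomputing/\allowbreak article/\allowbreak download/\allowbreak sjc.2010.4.301-320/\allowbreak pdf/206}

\end{thebibliography}
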